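# Cones over many copies of a graph, and $\mu$-polynomials with nonreal zeros

## 1. The cone $G_r$ and the numbers $b_1,b_2,b_3$

Take a finite simple graph $C$ with at least one vertex. Draw $r$ disjoint copies of it, add one new vertex $v$, and join $v$ to everything. Call the result $G_r$, the cone over $rC$ with apex $v$. It is connected and simple, and it has $r|V(C)|+1$ vertices. If $C$ is a single vertex, $G_r$ is a star with $r$ leaves. If $C$ is an edge, $G_r$ is $r$ triangles sharing one vertex.

Next to the cone we put a sequence of numbers. Let $\chi_G$ be the chromatic polynomial of a graph $G$ with $n$ vertices, and for $k\ge 1$ let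
$$b_k(G)=(-1)^n\chi_G(-k).$$
By a theorem of Stanley (1973), $b_1(G)$ is the number of acyclic orientations of $G$. For instance, $\chi_{K_2}(x)=x^2-x$, so $b_k(K_2)=k^2+k$, and $b_1(K_2)=2$ counts the two orientations of an edge.

Here is what the cone is for. In Section 2 we attach to every connected graph $G$ a polynomial $\mu_G(t)=h_0+h_1t+h_2t^2+\cdots$, and a conjecture claims that all its zeros are real and simple. We shall show that for the cones $G_r$, up to a common sign,
$$h_0,\ h_1,\ h_2\quad\text{grow like}\quad b_1(C)^r,\ b_2(C)^r,\ b_3(C)^r .$$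
If $\mu_G$ is real-rooted, then $h_1^2\ge 2h_0h_2$ (Section 6). So a single finite graph $C$ with $b_1(C)b_3(C)>b_2(C)^2$ destroys the conjecture: the gap, however small, is raised to the power $r$. The talk has two halves, the asymptotics for cones and the construction of $C$.

**Basic properties of $b_k$.** For an edge $e$ let $G/e$ be the contraction, made simple. Multiplying $\chi_G=\chi_{G-e}-\chi_{G/e}$ at $-k$ by $(-1)^n$, and remembering that $G/e$ has $n-1$ vertices, we get
$$b_k(G)=b_k(G-e)+b_k(G/e),\tag{1}$$
with $b_k=k^n$ when there are no edges. By induction on the number of edges, $b_k(G)$ is a monic polynomial in $k$ of degree $n$ with nonnegative coefficients. Hence for $n\ge1$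
$$0<b_1(G)<b_2(G)<b_3(G)<\cdots,\qquad\text{and}\qquad b_k(G-e)\le b_k(G).$$

**Easy graphs do not work.** Consider the ratio $b_1b_3/b_2^2$.

* For $n$ isolated vertices $b_k=k^n$, and the ratio is $(3/4)^n<1$.
* For a tree on $n$ vertices $\chi(x)=x(x-1)^{n-1}$, so $b_k=k(k+1)^{n-1}$, and the ratio is $\frac34\left(\frac89\right)^{n-1}<1$.
* For $K_m$ we have $b_k=k(k+1)\cdots(k+m-1)$, so $b_1=m!$, $b_2=(m+1)!$, $b_3=(m+2)!/2$, and the ratio is $\frac{m+2}{2(m+1)}<1$.

Neither the sparsest nor the densest graphs help. Section 7 explains which density to aim for.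

## 2. Weighted partitions and the polynomial $\mu_G$

**Definition (weighted bond lattice).** Let $G$ be a finite simple graph with vertex set $[n]$. A weighted partition of $[n]$ is a set partition $\{B_1,\dots,B_k\}$ with a weight $w_i\in\{0,1,\dots,|B_i|-1\}$ on each block, written $\{B_1^{w_1},\dots,B_k^{w_k}\}$. We put $\{A_1^{w_1},\dots,A_s^{w_s}\}\le\{B_1^{v_1},\dots,B_k^{v_k}\}$ if $\{A_i\}$ refines $\{B_j\}$ and for every $j$
$$0\le v_j-\sum_{A_i\subseteq B_j}w_i\le|\{i:A_i\subseteq B_j\}|-1 .$$
Let $\Pi^w_G$ be the subposet of those weighted partitions in which every block induces a connected subgraph of $G$.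

So when $m$ blocks merge, the weights add up, and one may add a further amount between $0$ and $m-1$. The minimum is $\hat0=\{\{1\}^0,\dots,\{n\}^0\}$. For connected $G$ the maximal elements are the one-block elements $[n]^i$, $0\le i\le n-1$.

Recall that the Möbius function of a finite poset satisfies $\mu(x,x)=1$ and $\sum_{x\le z\le y}\mu(x,z)=0$ for $x<y$, and that it is multiplicative on products of posets.

**Definition ($\mu$-polynomial).** For connected $G$,
$$\mu_G(t)=\sum_{i=0}^{n-1}\mu_{\Pi^w_G}(\hat0,[n]^i)\,t^i .$$

Relabelling the vertices does not change $\mu_G$, and $\mu_{K_1}=1$. Here are the small cases by hand.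

*One edge.* Above $\hat0$ lie only $\{1,2\}^0$ and $\{1,2\}^1$, each with Möbius value $-1$. So $\mu_{K_2}(t)=-(1+t)$.

*The path $1-2-3$.* The elements of the middle level are $12^0,12^1,23^0,23^1$ (the third vertex being a singleton), each with value $-1$. Below $123^0$ lie $\hat0,12^0,23^0$, so its value is $-(1-2)=1$. Below $123^1$ lie $\hat 0$ and all four middle elements, so its value is $-(1-4)=3$. Below $123^2$ lie $\hat0,12^1,23^1$, so its value is $1$. Thus $\mu=1+3t+t^2$, with zeros $\frac{-3\pm\sqrt5}2$.

*The triangle.* There are now six middle elements, and the same count gives $\mu=2+5t+2t^2$, with zeros $-\frac12,-2$.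

**Definition (contraction, interlacing).** A one-edge contraction $G'$ of $G$ is obtained by contracting one edge, deleting the loop, merging parallel edges, and relabelling the vertices as $[n-1]$; if $G$ is connected, so is $G'$. For real-rooted $P,Q$ with roots $r_1\ge r_2\ge\cdots$ and $s_1\ge s_2\ge\cdots$, we say that $Q$ interlaces $P$ if $r_1\ge s_1\ge r_2\ge s_2\ge\cdots$, and strictly interlaces $P$ if all these inequalities are strict. In the strict case both polynomials have only simple roots.

Contracting an edge of the path or of the triangle above gives $K_2$, with zero $-1$. It lies strictly between the two zeros in both cases.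

**Conjecture.** For any connected graph $G$ with at least two vertices there exists a one-edge contraction $G'$ of $G$ such that $\mu_{G'}(t)$ strictly interlaces $\mu_G(t)$. As a consequence $\mu_G(t)$ has only simple real roots for any finite connected graph $G$.

The source given for this problem is the document at https://repository.usergioarboleda.edu.co/bitstream/handle/11232/1821/The%20polynomials%20of%20graph%20associahedra.pdf?sequence=1&isAllowed=y . The three-vertex cases agree with the conjecture. It is nevertheless false, and the following three theorems show this.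

**Theorem A.** There is a finite simple graph $C$ with $b_1(C)\,b_3(C)>b_2(C)^2$.

**Theorem B.** Let $C$ be a graph with at least one vertex, $G_r$ the cone over $r$ disjoint copies of $C$, and $\mu_{G_r}(t)=\sum_jh^{(r)}_jt^j$. For each fixed $j\ge0$, as $r\to\infty$,
$$h^{(r)}_j=(-1)^{r|V(C)|}\,b_{j+1}(C)^r\,(1+o(1)).$$

**Theorem C.** The conjecture is false. For every $M>0$ there are infinitely many connected $G$ with $\mu_G=\sum h_jt^j$ not real-rooted, such that $h_0,h_1,h_2$ are nonzero of one sign and $h_0h_2>M\,h_1^2$. For infinitely many of these $G$, $\mu_G$ has at least four distinct nonreal zeros.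

Besides Stanley's theorem, the textbook facts we use are these.

* Whitney–Rota: $\chi_G(x)=\sum_\pi\mu(\hat0,\pi)x^{|\pi|}$, summed over the bond lattice of $G$, that is, all partitions of $V(G)$ into blocks inducing connected subgraphs, ordered by refinement.
* Maclaurin's inequality: $e_\ell(x_1,\dots,x_m)\le\binom m\ell\left(\frac{x_1+\cdots+x_m}m\right)^\ell$ for $x_i\ge0$, with $e_\ell$ the elementary symmetric polynomial.
* Markov's inequality, and Stirling's formula $\log m!=m\log m-m+O(\log(m+1))$ for $m\ge1$.

## 3. The partition polynomial $F_H(x)$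

The $\mu$-polynomial of $G$ is tied to those of its connected induced subgraphs. We collect all of them in one generating polynomial, which sees disjoint unions and cones well.

**Definition.** For any graph $H$ put
$$F_H(x)=\sum_\pi x^{|\pi|}\prod_{B\in\pi}\mu_{H[B]}(t)\ \in\ \mathbb Z[t][x],$$
summed over partitions $\pi$ of $V(H)$ into blocks inducing connected subgraphs; $F_\emptyset=1$.

For example, $F_{K_1}=x$ and $F_{K_2}=x^2-(1+t)x$. Each block lies in one connected component, so $F$ is multiplicative over disjoint unions; in particular $F_{rC}=F_C^{\,r}$.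

**Step 1: the defining recursion of the Möbius function, in terms of $F$.** We claim that for connected $G$ with $n\ge2$ vertices
$$F_G(t)=F_G(1).\tag{2}$$

An element below $\{B_1^{w_1},\dots,B_k^{w_k}\}$ is a choice, for each $j$ separately, of a weighted partition of $B_j$ with connected blocks that lies below $B_j^{w_j}$, because the order condition is imposed block by block. So the interval $[\hat0,\{B_j^{w_j}\}]$ is the product of the intervals $[\hat0,B_j^{w_j}]$ in $\Pi^w_{G[B_j]}$, and
$$\mu(\hat0,\{B_j^{w_j}\})=\prod_j\mu(\hat0,B_j^{w_j}).$$
Consequently, for a fixed underlying partition $\pi$, summing $\mu(\hat0,\beta)\,t^{\text{total weight of }\beta}$ over all ways to put weights on $\pi$ gives $\prod_{B\in\pi}\mu_{G[B]}(t)$.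

A weighted partition $\beta$ with underlying partition $\pi$ and total weight $w$ satisfies $\beta\le[n]^i$ if and only if $w\le i\le w+|\pi|-1$. Since each block has weight at most its size minus one, $0\le w\le n-|\pi|$, so this range lies inside $[0,n-1]$. Now take $\sum_{\beta\le[n]^i}\mu(\hat0,\beta)=0$ (valid because $\hat0\ne[n]^i$ for $n\ge2$), multiply by $t^i$, and sum over $0\le i\le n-1$. Each $\beta$ contributes $\mu(\hat0,\beta)\,t^w(1+t+\cdots+t^{|\pi|-1})$, hence
$$\sum_\pi(1+t+\cdots+t^{|\pi|-1})\prod_{B\in\pi}\mu_{G[B]}(t)=0 .$$
Multiplying by $t-1$ turns the first factor into $t^{|\pi|}-1$, which is (2).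

For $G=K_2$: $F(t)=t^2-(1+t)t=-t$ and $F(1)=1-(1+t)=-t$, as it should be.

**Step 2: setting $t=0$ gives the chromatic polynomial.** We claim
$$F_H(x)\big|_{t=0}=\chi_H(x).\tag{3}$$
The elements below $B^0$ in $\Pi^w_{H[B]}$ are exactly those with all weights $0$ (the weights must sum to at most $0$, and then the order condition holds), ordered by refinement. So $\mu_{H[B]}(0)$ is the Möbius value of the bond lattice of $H[B]$ from bottom to top. A lower interval $[\hat0,\pi]$ of the bond lattice of $H$ is the product over $B\in\pi$ of the bond lattices of the $H[B]$. Hence $\prod_{B\in\pi}\mu_{H[B]}(0)=\mu(\hat0,\pi)$, and (3) is the Whitney–Rota formula.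

## 4. A power series for the $\mu$-polynomial of a cone

**Lemma 1.** If $G$ is the cone over $H$ with apex $v$, then in $\mathbb Z[[t]]$
$$\mu_G(t)=(1-t)\sum_{k\ge0}t^k\,F_H\bigl(-1-k(1-t)\bigr).\tag{4}$$

The reason such a formula can exist is that in a cone the block of $v$ may be $A\cup\{v\}$ for every set $A$ of other vertices. So (2), applied to all subcones, is a convolution equation, and it can be solved by a telescoping series.

**Step 1: the convolution ring.** Let $U=V(H)$. For functions $a,b$ on the subsets of $U$ with values in $\mathbb Z[[t]]$ put $(a*b)_S=\sum_{A\subseteq S}a_A\,b_{S\setminus A}$. This is a commutative ring with unit $\delta$, where $\delta_\emptyset=1$ and $\delta_S=0$ for $S\neq\emptyset$. If $u_\emptyset\ne0$, then $a*u=0$ forces $a=0$: otherwise take a minimal $S$ with $a_S\ne0$; then $0=(a*u)_S=a_Su_\emptyset$, impossible in the domain $\mathbb Z[[t]]$.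

**Step 2: an additive family.** For $x\in\mathbb Z[t]$ let $E_x(S)=F_{H[S]}(x)$. Then
$$E_x*E_y=E_{x+y},\qquad E_0=\delta .$$
For the first identity, expand $(x+y)^{|\pi|}$ by choosing for each block of $\pi$ either $x$ or $y$. If $A$ is the union of the blocks choosing $x$, then $\pi$ is a partition of $A$ together with a partition of $S\setminus A$, and every such pair arises once. For the second, every partition of a nonempty set has at least one block.

**Step 3: the equation for the cone.** Let $M_S=\mu_{G[S\cup v]}(t)$, so that $M_\emptyset=1$. Sorting the partitions of $S\cup v$ by the block $A\cup v$ of $v$ (always connected) we get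
$$F_{G[S\cup v]}(x)=x\sum_{A\subseteq S}M_A\,F_{H[S\setminus A]}(x)=x\,(M*E_x)_S .$$
For $S\ne\emptyset$, (2) says $t(M*E_t)_S=(M*E_1)_S$. For $S=\emptyset$, $t(M*E_t)_\emptyset-(M*E_1)_\emptyset=t-1$. Together,
$$M*(tE_t-E_1)=(t-1)\,\delta .$$
Since $tE_t-E_1$ has the value $t-1\ne0$ at $\emptyset$, Step 1 shows that $M$ is the only solution of this equation.

**Step 4: another expression that solves it.** Put $M'=(1-t)\sum_{k\ge0}t^kE_{-1-k(1-t)}$; the sum converges $t$-adically. We have $t-1-k(1-t)=-(k+1)(1-t)$ and $1-1-k(1-t)=-k(1-t)$, so by Step 2
$$M'*(tE_t-E_1)=(1-t)\sum_{k\ge0}\Bigl(t^{k+1}E_{-(k+1)(1-t)}-t^kE_{-k(1-t)}\Bigr).$$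
This telescopes to $-(1-t)E_0=(t-1)\delta$. Hence $M=M'$, and evaluating at $S=U$ gives (4). $\square$

**A check.** For $H=K_2$ the cone is the triangle. With $F_{K_2}(x)=x^2-(1+t)x$ the terms $k=0,1,2$ are $F(-1)=2+t$, $F(-2+t)=6-3t$, and $F(-3+2t)=12-11t+2t^2$. So the sum in (4) begins $2+7t+9t^2$, and multiplication by $1-t$ gives $2+5t+2t^2$ up to order $t^2$, the polynomial found by hand.

## 5. The first coefficients of $\mu_{G_r}$

**Proof of Theorem B.** Let $\varphi_k(t)=F_C(-1-k(1-t))\in\mathbb Z[t]$. Setting $t=0$, (3) gives
$$\varphi_k(0)=\chi_C(-1-k)=(-1)^{|V(C)|}\,b_{k+1}(C)\neq0 .$$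
By Lemma 1 and $F_{rC}=F_C^{\,r}$ we have $\mu_{G_r}=(1-t)\sum_{k}t^k\varphi_k(t)^r$, so only $k\le j$ matter for the coefficient of $t^j$:
$$h^{(r)}_j=\sum_{k\le j}[t^{j-k}]\,(1-t)\,\varphi_k(t)^r .$$
The term $k=j$ is $\varphi_j(0)^r=(-1)^{r|V(C)|}b_{j+1}(C)^r$. We must show that it dominates.

For $k<j$ write $\varphi_k=\varphi_k(0)(1+\psi_k)$ with $\psi_k(0)=0$. In $(1+\psi_k)^r=\sum_m\binom rm\psi_k^m$ only $m\le i$ can contribute to $[t^i]$, so $[t^i](1+\psi_k)^r$ is a polynomial in $r$ of degree at most $i$, and the same holds after multiplication by $1-t$. So the $k$-th term is $O\bigl(r^{j-k}b_{k+1}(C)^r\bigr)$. Since $b_{k+1}(C)<b_{j+1}(C)$, this is $o(b_{j+1}(C)^r)$. $\square$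

**Example.** For $C=K_1$ the cone is the star, and $(-1)^r\mu_{G_r}=(1-t)\sum_kt^k(1+k(1-t))^r$. This gives $|h_0|=1$, $|h_1|=2^r-1$, $|h_2|=3^r-2^r-r2^{r-1}$. For $r=2$ we find $1,3,1$, as in Section 2. The leading terms are $b_1^r,b_2^r,b_3^r$ with $b_k(K_1)=k$.

## 6. From $b_1b_3>b_2^2$ to nonreal zeros

In this section we prove Theorem C, assuming Theorem A.

**Step 1: a sum over the zeros.** Let $\sum h_jt^j$ be a real polynomial with $h_0\ne0$ and zeros $z_i$, with multiplicity. Then $h_1/h_0=-\sum_iz_i^{-1}$ and $h_2/h_0=\sum_{i<j}z_i^{-1}z_j^{-1}$. Since $\sum z_i^{-2}=\left(\sum z_i^{-1}\right)^2-2\sum_{i<j}z_i^{-1}z_j^{-1}$,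
$$h_1^2-2h_0h_2=h_0^2\sum_iz_i^{-2}.\tag{5}$$
If all zeros are real, the right side is $\ge0$.

**Step 2: the conjecture fails.** Let $C$ be as in Theorem A. By Theorem B, for large $r$ the coefficients $h_0,h_1,h_2$ of $\mu_{G_r}$ are nonzero with the common sign $(-1)^{r|V(C)|}$, and
$$\frac{h_0h_2}{h_1^2}=\left(\frac{b_1(C)\,b_3(C)}{b_2(C)^2}\right)^r(1+o(1))\longrightarrow\infty .$$
So for every $M$ all sufficiently large $r$ give $h_0h_2>Mh_1^2$. Once $h_0h_2>h_1^2$, the left side of (5) is less than $-h_0h_2<0$, and $\mu_{G_r}$ is not real-rooted. Interlacing is defined only between real-rooted polynomials, so no one-edge contraction $G'$ of $G_r$ has $\mu_{G'}$ interlacing $\mu_{G_r}$, strictly or weakly. The stated consequence, only simple real roots, fails as well.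

**Step 3: a symmetry, used to multiply zeros.** Replace the weight $w_B$ of each block by $|B|-1-w_B$. If a block of weight $v$ is the union of $m$ blocks with sizes $s_i$ and weights $w_i$, the new difference is
$$\Bigl(\sum s_i-1-v\Bigr)-\sum(s_i-1-w_i)=m-1-\Bigl(v-\sum w_i\Bigr),$$
which lies in $[0,m-1]$ exactly when the old one does. So this is an automorphism of $\Pi^w_G$. It fixes $\hat0$ and sends $[n]^i$ to $[n]^{n-1-i}$. Hence $t^{n-1}\mu_G(1/t)=\mu_G(t)$. If $h_0\ne0$, the degree of $\mu_G$ is $n-1$ and its zeros are closed under $z\mapsto1/z$.

**Step 4: four nonreal zeros.** For $G_r$ with $r$ large, (5) and $h_1^2<h_0h_2$ give $\sum_iz_i^{-2}<-h_2/h_0$. By Theorem B, $h_2/h_0=(b_3(C)/b_1(C))^r(1+o(1))$ with $b_3(C)>b_1(C)$. So for large $r$ it exceeds the degree $r|V(C)|$ of $\mu_{G_r}$. Suppose all nonreal zeros had modulus at least $1$. Real zeros contribute nonnegative terms to $\sum z_i^{-2}$, and each nonreal zero contributes a term of real part at least $-1$. The sum is real, so it would be at least $-r|V(C)|$, a contradiction. Hence there is a nonreal zero $z$ with $|z|<1$. Then $z,\bar z,1/z,1/\bar z$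 are four distinct nonreal zeros: the first two lie inside the unit circle, the last two outside, and no one of them is real. This proves Theorem C, given Theorem A. $\square$

## 7. How dense must $C$ be, and why $k=1$ is the hard value

It remains to find $C$. Build a graph by adding edges one at a time. If $u,v$ are not adjacent in $H$, write $H/uv$ for the simple graph with $u,v$ identified; then (1) reads
$$b_k(H+uv)=b_k(H)+b_k(H/uv).$$
If $u$ and $v$ lie in different components $H_1,H_2$, gluing gives $\chi_{H_1}\chi_{H_2}/x$ for those two components, so $b_k(H/uv)=b_k(H)/k$, and the new edge multiplies $b_k$ by exactly $1+\frac1k$. If $G$ has no short cycles, one may hope that each of its $E$ edges still contributes about this factor, that is, $b_k(G)\approx k^n(1+\frac1k)^E$. Inserting this for $k=1,2,3$ gives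
$$\frac{b_1b_3}{b_2^2}\approx\left(\frac34\right)^n\left(\frac{2\cdot\frac43}{\frac94}\right)^E=\left(\frac34\right)^n\left(\frac{32}{27}\right)^E .$$
With $E=\frac32n$ (cubic graphs) the base $\frac34\left(\frac{32}{27}\right)^{3/2}$ is about $0.968$, too small. With $E=2n$ (degree $4$) it is $\frac34\cdot\frac{1024}{729}=\frac{256}{243}>1$. So the natural attempt is a graph of degree $4$ and large girth.

To make this rigorous we need a lower bound for $b_1$, an upper bound for $b_2$ and a lower bound for $b_3$. Section 8 shows that $k^n(1+\frac1k)^E$ is always an upper bound, and that the relative loss on adding $uv$ is controlled by $\sum_P(k+1)^{1-|P|}$ over the paths $P$ from $u$ to $v$. In degree $4$ there can be $3^\ell$ paths of length $\ell$ starting at $u$, so the control is a geometric series with ratio $\frac3{k+1}$. For $k=3$ the ratio is $\frac34$, and large girth makes the loss negligible. For $k=2$ we need only the upper bound. For $k=1$ the ratio is $\frac32>1$: the estimate is vacuous once the sum reaches $1$, and large girth is no help. This is where the attempt stops.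

The target value for $b_1$ tells us how much may be lost. Instead of $4^n$ we need more than $\left(4\cdot\frac{243}{256}\right)^n=\left(\frac{243}{64}\right)^n$, where $\frac{243}{64}=3.796\ldots$. In Section 9 we get past the obstacle by choosing the graph together with its acyclic orientations. A counting argument finds a graph of degree at most $4$ and large girth with about $\left(\frac{27}7\right)^n$ acyclic orientations, and $\frac{27}7=3.857\ldots$ is enough.

## 8. Adding one edge: path bounds for $b_k$

Fix $k\ge1$ and write $b=b_k$. For distinct nonadjacent vertices $u,v$ of $H$ put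
$$D(H)=b(H)-k\,b(H/uv),\qquad S(H)=\sum_P(k+1)^{1-|P|},$$
the sum over all paths $P$ from $u$ to $v$ in $H$, with $|P|$ the number of edges.

**Lemma 2.** $0\le D(H)\le S(H)\,b(H)$.

Example: let $H$ be the path $u,w,v$. Then $b(H)=k(k+1)^2$ and $H/uv=K_2$, so $D(H)=k(k+1)^2-k^2(k+1)=k(k+1)$. Also $S(H)=(k+1)^{-1}$, so the upper bound holds with equality.

The proof is by induction on the number of edges, over all $H$ and all pairs $u,v$. With no edges, $D(H)=k^n-k\cdot k^{n-1}=0$ and $S(H)=0$. Now let $e$ be an edge of $H$.

**Step 1: a recursion for $D$.** Two cases are needed, because identifying $u$ and $v$ may merge $e$ with another edge.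

*Case A: $e$ joins one of $u,v$ to a vertex $w$ adjacent to both.* The other of the two edges $uw,vw$ survives in $H-e$ and has the same image, so $(H-e)/uv=H/uv$. By (1),
$$D(H)=b(H-e)+b(H/e)-k\,b((H-e)/uv)=D(H-e)+b(H/e).$$

*Case B: otherwise.* Two edges have the same image in $H/uv$ only if they are $uw$ and $vw$ for a common neighbor $w$; this is excluded for $e$, so no other edge has the image of $e$. Further, $e\ne uv$, so $u,v$ have distinct images in $H/e$. These images are nonadjacent: otherwise $e$ would join one of $u,v$ to a neighbor $y$ of the other, and $y$ would be adjacent to both. So deleting the image of $e$ from $H/uv$ gives $(H-e)/uv$. Contracting it gives $(H/e)/uv$, since both are the simple graph obtained from $H$ by identifying $u$ with $v$ and the two ends of $e$ with each other. By (1), applied to $H$ and to $H/uv$,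
$$b(H/uv)=b((H-e)/uv)+b((H/e)/uv),\qquad D(H)=D(H-e)+D(H/e).$$

**Step 2: the lower bound, and an inequality for contractions.** In both cases $D(H)\ge0$ by induction, since $b(H/e)\ge0$. So the lower bound holds for all graphs. Apply it to $G-e$ with $e=uv$ an edge of a graph $G$. Since $(G-e)/uv=G/e$, we get $k\,b(G/e)\le b(G-e)$, and adding $b(G/e)$,
$$(k+1)\,b(G/e)\le b(G)\quad\text{for every edge }e\text{ of every graph }G.\tag{6}$$

**Step 3: the upper bound in Case A.** The path $u,w,v$ uses $e$ and has weight $(k+1)^{-1}$, so $S(H)\ge S(H-e)+\frac1{k+1}$. By induction, (6) and $b(H-e)\le b(H)$,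
$$D(H)\le S(H-e)\,b(H-e)+\frac{b(H)}{k+1}\le S(H)\,b(H).$$

**Step 4: lifting paths in Case B.** We compare $S(H/e)$ with $S(H)$. Let $e=xy$, let $z$ be the contracted vertex of $H/e$, and let $S_e$ be the part of $S(H)$ from paths using $e$, so $S(H)=S(H-e)+S_e$. Each path $P$ of $H/e$ between the images of $u$ and $v$ is lifted to a $u$–$v$ path of $H$.

* If $P$ avoids $z$, keep $P$.
* Let $z$ be an interior vertex of $P$, with neighbors $a,a'$ on $P$. Then $x,y\notin\{u,v\}$. If one of $x,y$ is adjacent in $H$ to both $a$ and $a'$, replace $z$ by that vertex alone. Otherwise, $a$ is adjacent to one of them, say $x$; then $x$ is not adjacent to $a'$, so $y$ is. Replace $z$ by $x,y$ joined by $e$.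
* Let $z$ be an end of $P$. Then exactly one of $x,y$, say $x$, is in $\{u,v\}$, because $e\ne uv$. Let $a$ be the neighbor of $z$ on $P$. Replace $z$ by $x$ if $x$ is adjacent to $a$. Otherwise $y$ is adjacent to $a$; replace $z$ by $x,y$ joined by $e$, with $x$ as the end.

Since $u,v$ have distinct images, at most one end of $P$ is $z$, so the rules cover all cases. The lift either avoids $e$ and has length $|P|$, or uses $e$ and has length $|P|+1$. Contracting $e$ recovers $P$ from its lift, so the lifting is injective. A lift $\tilde P$ avoiding $e$ accounts for the weight $(k+1)^{1-|\tilde P|}$ in $S(H/e)$, and a lift using $e$ for $(k+1)^{1-(|\tilde P|-1)}=(k+1)\cdot(k+1)^{1-|\tilde P|}$. Therefore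
$$S(H/e)\le S(H-e)+(k+1)\,S_e .$$

**Step 5: the upper bound in Case B.** By induction and Step 4, then (1), then (6),
$$\begin{aligned}D(H)&\le S(H-e)\,b(H-e)+S(H/e)\,b(H/e)\\&\le S(H-e)\bigl(b(H-e)+b(H/e)\bigr)+(k+1)S_e\,b(H/e)\\&\le S(H-e)\,b(H)+S_e\,b(H)=S(H)\,b(H).\qquad\square\end{aligned}$$

**Corollary 3.** Let $G$ have $n$ vertices and $E$ edges.
(a) $b_k(G)\le k^n\left(1+\frac1k\right)^E$.
(b) If $G$ has maximum degree $\le4$ and girth $\ge g$, with $\eta_g:=4\left(\frac34\right)^{g-1}<1$, then $b_3(G)\ge3^n\left(\frac43\right)^E(1-\eta_g)^E$.

**Proof.** Add the edges one at a time, starting from the edgeless graph with $b=k^n$. When $e=uv$ is added to $H$, put $\rho=D(H)/b(H)\ge0$. Then $b(H/uv)=b(H)(1-\rho)/k$, so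
$$b(H+e)=b(H)\left(1+\frac{1-\rho}k\right)=b(H)\,\frac{k+1}k\left(1-\frac\rho{k+1}\right).$$
Since $\rho\ge0$, this gives (a). For (b) take $k=3$. A $u$–$v$ path of length $\ell$ in $H$ closes with $e$ to a cycle of length $\ell+1$ in $G$, so $\ell\ge g-1$. Since $\deg_Hu\le3$ and every later vertex of a path has at most three ways to continue, $H$ has at most $3^\ell$ paths of length $\ell$ starting at $u$. By Lemma 2,
$$\rho\le S(H)\le\sum_{\ell\ge g-1}3^\ell4^{1-\ell}=16\left(\tfrac34\right)^{g-1},\qquad\text{so}\quad\frac\rho4\le\eta_g .$$
Each edge thus contributes a factor at least $\frac43(1-\eta_g)>0$. $\square$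

For $k=1$ the corresponding sum would be $\sum3^\ell2^{1-\ell}$, which is the failure announced in Section 7. Note also that $D(H)\le b(H)$ holds trivially, so Lemma 2 says nothing once $S(H)\ge1$.

## 9. A degree-4 graph of large girth with about $(27/7)^n$ acyclic orientations

**Proposition 4.** For every $\varepsilon\in(0,1)$ and $g\ge3$ there is a simple graph on some number $n$ of vertices, with maximum degree $\le4$, girth $\ge g$ and at least $\left((1-\varepsilon)\frac{27}7\right)^n$ acyclic orientations.

The method is to count pairs (graph, acyclic orientation) and divide by the number of graphs. The difficulty is to generate many oriented graphs that are acyclic, or nearly so. The simplest random model fails. Label the four half-edges at each of $n$ vertices "in" or "out", all $16$ words equally often, and match outs with ins at random. Let $x_v$ be the number of in-labels at $v$ times the number of out-labels. Then $\sum_vx_v=n\cdot12\cdot\frac14=3n$, while there are $2n$ outs. For fixed $\ell$ the expected number of directed $\ell$-cycles is $\frac1\ell\cdot\frac{\ell!\,e_\ell(x)}{2n(2n-1)\cdots(2n-\ell+1)}\to\frac1\ell\left(\frac32\right)^\ell$,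 because the $x_v$ are bounded and so $\ell!\,e_\ell(x)=(3n)^\ell+O_\ell(n^{\ell-1})$. These numbers grow exponentially in $\ell$, so one has no control if one wants to repair the orientation by deleting an edge from each directed cycle.

The model below has two kinds of vertices. On a set $P$ the orientation is random, but only part of the half-edges are used for edges inside $P$, chosen so that the quotient $\frac32$ above becomes exactly $1$; then the expected number of directed $\ell$-cycles is at most $\frac1\ell$. The rest is a set $B$ split into layers, where all edges go upward and the layers can be recovered from the orientation, so that there is little overcounting.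

**Step 1: the objects to be counted.** Fix an integer $L\ge6$, to be chosen large. Let $b$ run through the positive multiples of $432(L-3)$, and set
$$N=Lb,\qquad n=\tfrac74N,\qquad c=\frac b{L-3}.$$
(In this section $b$ is a number, not the function $b_k$.) Then $n,\frac34N,\frac N2,\frac N{108},\frac b{108},c$ are integers. Each vertex $v\in[n]$ has four half-edges $(v,1),\dots,(v,4)$. A partial pairing is a set of disjoint pairs of half-edges, viewed as a multigraph on $[n]$ whose edges are the pairs.

**Definition (structure).** A structure consists of the following.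

* A partition $[n]=P\sqcup B_1\sqcup\dots\sqcup B_L$ with $|P|=\frac34N$ and $|B_i|=b$.
* A labelling of the half-edges. At a vertex of $P$ the four labels form a word in $\{q,\mathrm{in},\mathrm{out}\}^4$, and each of the $81$ words is used by exactly $|P|/81=N/108$ vertices. At a vertex of $B_i$ exactly one half-edge has label $\iota$ and the other three have labels in $\{o,f,p\}$; each of the $4\cdot27=108$ patterns is used by exactly $b/108$ vertices of $B_i$.
* Matchings: (i) for $1\le i<L$ a bijection from the $o$'s of $B_i$ to the $\iota$'s of $B_{i+1}$, edges directed $B_i\to B_{i+1}$; the $\iota$'s of $B_1$ and the $o$'s of $B_L$ stay unmatched. (ii) For each $i$ a partition of the $f$'s of $B_i$ into $L-3$ sets of size $c$, indexed by the $j$ at cyclic distance $\ge2$ from $i$ in $\mathbb Z_L$, and for each such unordered pair $\{i,j\}$ a bijection between the two corresponding sets, edges directed from the smaller index in $\{1,\dots,L\}$ to the larger. (iii) A bijection from the $q$'s to all $p$'s, edges directed $P\to B$. (iv) A bijection from the outs to the ins, edges directed out $\to$ in.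

The sizes fit. Each $B_i$ has $b$ half-edges with label $\iota$ and $3b/3=b$ of each label $o,f,p$. The set $P$ has $\frac43|P|=N$ half-edges of each label $q$, in, out, and there are $Lb=N$ half-edges $p$ in all. The $f$-edges number $\frac{L(L-3)}2c=\frac N2$.

Let $B=\bigcup B_i$. A structure yields a partial pairing with
$$E_0=(N-b)+\tfrac N2+N+N=\tfrac72N-b=2n-b$$
edges, together with an orientation. Call this directed multigraph $D$.

**Step 2: how many structures there are.** The partition and the labels distribute $[n]$ into $81$ classes of size $N/108$ and $108L$ classes of size $b/108$. Part (i) contributes $(b!)^{L-1}$. Part (ii) contributes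
$$\left(\frac{b!}{(c!)^{L-3}}\right)^L(c!)^{L(L-3)/2}=\frac{(b!)^L}{(c!)^{L(L-3)/2}},$$
and (iii), (iv) contribute $(N!)^2$. So the number of structures is
$$\Sigma=\frac{n!}{\left((\frac N{108})!\right)^{81}\left((\frac b{108})!\right)^{108L}}\;(b!)^{L-1}\;\frac{(b!)^L}{(c!)^{L(L-3)/2}}\;(N!)^2 .$$
Apply Stirling. The number of factorials depends only on $L$, so the total error is $O_L(\log n)$. Up to such errors the logarithms of the four factors are as follows.

* First: $n\log n-n-\frac34N(\log N-\log108-1)-N(\log N-\log L-\log108-1)$. Since $\frac34N+N=n$ and $n/N=\frac74$, this is $n\log\left(\frac74\cdot108\right)+N\log L=n\log189+N\log L$.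
* Second: $(L-1)b(\log b-1)=(N-b)(\log N-1)-(N-b)\log L$.
* Third: with $\frac{L(L-3)}2c=\frac N2$ and $\log c=\log N-\log L-\log(L-3)$, it is $N(\log N-\log L-1)-\frac N2(\log N-\log L-\log(L-3)-1)=\frac N2(\log N-1)+\frac N2\log\left(1-\frac3L\right)$.
* Fourth: $2N(\log N-1)$.

The coefficients of $\log N-1$ add up to $(N-b)+\frac N2+2N=E_0$, and the $\log L$ terms to $b\log L=\frac NL\log L$. Hence
$$\log\Sigma=E_0(\log N-1)+n\log189+\tfrac N2\log\left(1-\tfrac3L\right)+\tfrac NL\log L+O_L(\log n).\tag{7}$$

**Step 3: how many partial pairings there are.** To pair $2E_0$ of the $4n$ half-edges, leaving $4n-2E_0=2b$, there are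
$$W=\frac{(4n)!}{(2b)!\,2^{E_0}\,E_0!}$$
ways. By Stirling, $\log W=4n\log4n-4n-2b\log2b+2b-E_0\log(2E_0)+E_0+O(\log n)$. Writing $4n=2E_0+2b$ in the first two terms,
$$\log W=2E_0\log4n-E_0-E_0\log(2E_0)+2b\log\tfrac{2n}b+O(\log n).$$
Since $2E_0=4n\left(1-\frac b{2n}\right)$,
$$\log W=E_0(\log4n-1)-E_0\log\left(1-\tfrac b{2n}\right)+2b\log\tfrac{2n}b+O(\log n).\tag{8}$$

**Step 4: the quotient, where $27/7$ appears.** Subtract (8) from (7). We have $N=\frac47n$, so $N/(4n)=\frac17$; also $E_0\le2n$ and $\frac bn=\frac4{7L}$. Thus $E_0\log\frac N{4n}\ge-2n\log7$, and $\frac{189}{49}=\frac{27}7$. Dropping the nonnegative term $\frac NL\log L$ and using $E_0\le2n$ once more for the negative term $E_0\log(1-\frac b{2n})$, we get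
$$\log\frac\Sigma W\ \ge\ n\log\tfrac{27}7-\delta_Ln-O_L(\log n),\tag{9}$$
$$\delta_L=-\tfrac27\log\left(1-\tfrac3L\right)-2\log\left(1-\tfrac2{7L}\right)+\tfrac8{7L}\log\tfrac{7L}2\ \longrightarrow\ 0\quad(L\to\infty).$$

**Step 5: few structures give the same $D$.** We claim that $D$, as a directed partial pairing, together with the set $B_1$ determines the structure.

First we recover $B$. Every vertex of $B_{i+1}$ has an in-edge from $B_i$, at its unique $\iota$. Edges with tail in $B$ are of type (i) or (ii), so they stay in $B$. Hence $B$ is the set of vertices reachable from $B_1$, and $P$ is its complement.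

Next the layers. All edges inside $B$ go from a smaller to a larger layer index, so a directed path in $D[B]$ from $B_1$ to a vertex of $B_i$ has length at most $i-1$. Following in-edges at the $\iota$'s backwards gives one of length exactly $i-1$. So the index of a vertex of $B$ is $1$ plus the length of the longest directed path in $D[B]$ from $B_1$ to it.

Finally the labels and matchings. Edges between layers $i$ and $i+1$ come from (i), with tail $o$ and head $\iota$, since edges of (ii) join layers at cyclic distance $\ge2$. The other edges inside $B$ come from (ii), with both ends $f$, and the layer of the other endpoint gives the partition of the $f$'s. The $P$–$B$ edges come from (iii) and the $P$–$P$ edges from (iv), so their labels are known too. The unmatched half-edges are $\iota$ in $B_1$ and $o$ in $B_L$. This proves the claim.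

Hence each $D$ arises from at most
$$\binom nb\le\left(\frac{en}b\right)^b=e^{\delta_L'n},\qquad\delta_L'=\tfrac4{7L}\left(1+\log\tfrac{7L}4\right)\longrightarrow0,$$
structures.

**Step 6: few directed cycles.** Choose a structure uniformly at random. Given the partition, the labels, and the partitions of the $f$'s in (ii), all the bijections are independent and uniform.

The graph $D[B]$ is acyclic, and $P$–$B$ edges go from $P$ to $B$. So directed cycles lie in $P$ and use only edges of (iv). For $v\in P$ let $x_v$ be the number of its in-labels times the number of its out-labels. All words being equally frequent, $\sum_vx_v=|P|\cdot4\cdot3\cdot\frac19=\frac43|P|=N$, which is the number of outs; this is the quotient $1$ promised above. Put $m=|P|=\frac34N\le N$.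

For $1\le\ell\le m$ there are $(\ell-1)!\,e_\ell(x)$ potential directed cycles of length $\ell$ on distinct vertices: choose the vertices, a cyclic order, and at each vertex an in and an out ($\ell=1$ means loops). Each is present with probability $\frac1{N(N-1)\cdots(N-\ell+1)}$. Maclaurin's inequality gives $\ell!\,e_\ell(x)\le m(m-1)\cdots(m-\ell+1)\left(\frac Nm\right)^\ell$, so the expected number is
$$\frac1\ell\cdot\frac{\ell!\,e_\ell(x)}{N(N-1)\cdots(N-\ell+1)}\le\frac1\ell\prod_{j<\ell}\frac{1-j/m}{1-j/N}\le\frac1\ell .$$
Summing over $\ell\le m$, the expected number of directed cycles is at most $1+\log n$.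

**Step 7: few short cycles.** This step provides the girth. Let $n$ be so large that $c\ge2g$. Take $\ell<g$ disjoint pairs of half-edges, and condition on the partition, the labels and the partitions of the $f$'s. Either some pair cannot occur, or each pair belongs to exactly one of the bijections. A bijection between sets of size $s\ge c$ contains $a\le\ell$ given disjoint pairs with probability $\frac1{s(s-1)\cdots(s-a+1)}\le(c-g)^{-a}$. All our bijections are between sets of size $b$, $c$ or $N$, hence at least $c$. By independence all $\ell$ pairs occur with probability at most $(c-g)^{-\ell}\le(2/c)^\ell$.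

There are at most $(12n)^\ell$ potential cycles of length $\ell$: at each step a vertex and an ordered pair of its half-edges. Here $\ell=1$ means loops and $\ell=2$ double edges. As $c=\frac N{L(L-3)}=\frac{4n}{7L(L-3)}$, we have $12n\cdot\frac2c=42L(L-3)$. So the expected number of cycles of length $<g$ in the underlying multigraph is at most $\sum_{\ell<g}(42L(L-3))^\ell=O_{L,g}(1)$.

**Step 8: repair, and divide.** By Markov's inequality, for at least half of all structures the total number of directed cycles and of cycles of length $<g$ is at most an integer $K_n=O_{L,g}(\log n)$. For each such structure delete from $D$, by a fixed rule depending only on $D$, one edge of every such cycle. The result is a partial pairing $G'$ without loops, double edges or cycles of length $<g$, that is, a simple graph of maximum degree $\le4$ and girth $\ge g$, together with an acyclic orientation $o'$. We count.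

* By Step 5 the structures in question give at least $\frac{\Sigma/2}{e^{\delta_L'n}}$ different $D$.
* A pair $(G',o')$ arises from at most $\sum_{j\le K_n}(16n^2)^j=e^{O(\log^2n)}$ different $D$, because each deleted directed edge is an ordered pair of half-edges, of which there are at most $(4n)^2$.
* At most $W\sum_{j\le K_n}\binom{E_0}j\le W(E_0+1)^{K_n}=We^{O(\log^2n)}$ partial pairings $G'$ occur, because $G'$ comes from a partial pairing with $E_0$ edges by removing at most $K_n$ of them.

So the number of pairs $(G',o')$ divided by the number of $G'$ is, by (9), at least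
$$\frac{\Sigma/2}{e^{\delta_L'n}\,W\,e^{O(\log^2n)}}\ \ge\ \left(\tfrac{27}7\right)^ne^{-(\delta_L+\delta_L')n-o(n)},$$
where $o(n)$ is for fixed $L,g$. Some $G'$ has at least this many acyclic orientations. Choose $L$ with $\delta_L+\delta_L'<-\frac12\log(1-\varepsilon)$ and then $n$ large. $\square$

## 10. The margin $64/63$ and the proof of Theorem A

**Proof of Theorem A.** Choose $g\ge3$ with $\eta_g<1$ and $(1-\eta_g)^2\ge0.998$, and let $C$ be the graph of Proposition 4 with this $g$ and $\varepsilon=0.002$. It has $n$ vertices and $E\le2n$ edges. The three bounds are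
$$b_1(C)\ge\left(0.998\cdot\tfrac{27}7\right)^n,\qquad b_2(C)\le2^n\left(\tfrac32\right)^E,\qquad b_3(C)\ge3^n\left(\tfrac43\right)^E(1-\eta_g)^E,$$
by Stanley's theorem with Proposition 4, by Corollary 3(a), and by Corollary 3(b). In the ratio $b_1b_3/b_2^2$ the $E$-dependent factors are $\left(\frac43\big/\frac94\right)^E=\left(\frac{16}{27}\right)^E$ and $(1-\eta_g)^E$. Both bases are less than $1$ and $E\le2n$, so we may replace $E$ by $2n$:
$$\frac{b_1(C)\,b_3(C)}{b_2(C)^2}\ \ge\ \left(0.998\cdot\tfrac{27}7\cdot\tfrac34\right)^n\left(\tfrac{16}{27}\right)^{2n}(0.998)^n=\left(0.998^2\cdot\tfrac{64}{63}\right)^n .$$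
Here $\frac{27}7\cdot\frac34\cdot\frac{256}{729}=\frac{64}{63}$. Since $0.998^2=0.996004>0.984375=\frac{63}{64}$, the right side exceeds $1$. $\square$

With Theorem A in hand, Section 6 applies to this $C$. The cones $G_r$ over $rC$, for all large $r$, are connected graphs whose $\mu$-polynomials have at least four distinct nonreal zeros, and the conjecture is disproved. $\blacksquare$
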